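
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{conjecture}[theorem]{Conjecture}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}

\title{Sparse oriented graphs and the complement of the directed 5-cycle}


\begin{abstract}
Let $W$ be the digraph on $\mathbb Z_5$ with an arc from $i$ to $j$ whenever $j-i\in\{2,3,4\}$. We prove the conjecture that every oriented graph with maximum average degree less than $10/3$ has a homomorphism to $W$. We then improve the constant to $17/5$, and we give an oriented graph with maximum average degree $18/5$ that has no homomorphism to $W$. The proofs use the potential method in a class of edge-labeled multigraphs that is closed under the reductions we need.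
\end{abstract}

\section{Introduction}

All digraphs are finite, without loops and without two arcs in the same direction between the same two vertices. An \emph{oriented graph} is a digraph with no pair of opposite arcs. A \emph{homomorphism} from a digraph $G$ to a digraph $H$ is a map $\phi\colon V(G)\to V(H)$ such that $(\phi(u),\phi(v))$ is an arc of $H$ whenever $(u,v)$ is an arc of $G$. We say that $H$ \emph{bounds} a class of digraphs if every member of the class has a homomorphism to $H$. The \emph{maximum average degree} of an oriented graph $G$ is
\[
\max_{H'}\frac{2|E(H')|}{|V(H')|},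
\]
where $H'$ runs over the nonempty subgraphs of the underlying undirected graph of $G$.

Let $C(5;1,2)$ be the circulant tournament on $\mathbb Z_5$ with arcs $(i,j)$ for $j-i\in\{1,2\}$, and let $W=C(5;1,2)^2$. The arcs of $W$ are the pairs joined by a walk of length two, so
\[
(i,j)\text{ is an arc of }W\iff j-i\in\{2,3,4\}\pmod 5 .
\]
Thus $W$ is the complement of a directed $5$-cycle. It has opposite arcs (for the differences $2$ and $3$), so it is not an oriented graph.

It is convenient to regard a homomorphism $f\colon G\to W$ as a coloring of $V(G)$ by $\mathbb Z_5$ in which every arc $(u,v)$ satisfies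
\begin{equation}\label{eq:arc}
f(v)-f(u)\notin\{0,1\}.
\end{equation}
Once one end of an arc is colored, exactly two cyclically consecutive colors are forbidden at the other end. Two such pairs cannot cover the five colors, so a vertex of degree at most two can always be colored last. Hence $W$ bounds all oriented graphs of maximum average degree less than $3$: such a graph, and each of its nonempty subgraphs, has a vertex of degree at most two. The question is how far beyond $3$ one can go, that is, how vertices of degree three can be handled.

It is known that $W$ bounds the orientations of planar graphs of girth at least $5$. By Euler's formula, a planar graph of girth at least $5$ on $n$ vertices has fewer than $5n/3$ edges, and this applies to its subgraphs as well, so its maximum average degree is less than $10/3$. It is natural to ask whether sparsity alone is responsible for the homomorphism. The following conjecture is posed in \cite{HB}.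

\begin{conjecture}[\cite{HB}]\label{conj}
$W$ bounds all oriented graphs with maximum average degree less than $10/3$.
\end{conjecture}

We prove the conjecture, and then improve the constant.

\begin{theorem}\label{thm:conj}
$W$ bounds all oriented graphs with maximum average degree less than $10/3$.
\end{theorem}

\begin{theorem}\label{thm:strong}
\begin{enumerate}
\item[\textup{(a)}] $W$ bounds all oriented graphs with maximum average degree less than $17/5$. More generally, $W$ bounds every digraph \textup{(}opposite arcs allowed\textup{)} in which every nonempty subdigraph $H$ satisfies $|A(H)|<\frac{17}{10}|V(H)|$.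
\item[\textup{(b)}] There is an oriented graph with maximum average degree $18/5$ that has no homomorphism to $W$. So $17/5$ cannot be replaced in \textup{(a)} by any number larger than $18/5$.
\end{enumerate}
\end{theorem}

The best constant therefore lies in $[17/5,18/5]$; we do not determine it. Theorem~\ref{thm:strong} contains Theorem~\ref{thm:conj}, but we prove Theorem~\ref{thm:conj} first, since its proof is short after the preparations and shows the method in its simplest form.

\medskip
\noindent\textbf{The idea.} Suppose $u,v,w$ are vertices of degree three forming an induced path, where $u$ has the further neighbors $a,b$ and $w$ has the further neighbors $d,e$. Delete $u,v,w$ and color the rest. If the two color pairs forbidden at $u$ by $a$ and $b$ overlap, and likewise at $w$ for $d$ and $e$, then the coloring extends to $u,v,w$ (Lemma~\ref{lem:replace}). ``The pairs overlap'' is a condition on $f(b)-f(a)$: it must avoid two consecutive values. For instance, if the arcs are $(a,u)$ and $(b,u)$, then the forbidden pairs are $\{f(a),f(a)+1\}$ and $\{f(b),f(b)+1\}$, and they overlap unless $f(b)-f(a)\in\{2,3\}$. So the condition has the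 same form as \eqref{eq:arc}, but it is not the condition of an arc between $a$ and $b$, which would exclude $\{0,1\}$ or $\{4,0\}$. This suggests that we leave digraphs and allow \emph{every} pair of consecutive differences as an edge label. In the larger class the path $u,v,w$ can be replaced by two new edges $ab$ and $de$. The replacement removes three vertices and, on balance, $7-2=5$ edges, so it preserves $5|V|-3|E|$. This is one source of the number $10/3=2\cdot\frac53$. The other is a count: once all such paths are excluded, vertices of degree three occur only alone or in adjacent pairs, and this forces average degree at least $10/3$.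

The new edges may create a dense spot, so one cannot argue with the maximum average degree directly. We instead bound the potential $5|V|-3|E|$ of a minimal uncolorable graph, and use that its proper vertex subsets have a potential with room to spare.

For $17/5$ we use $17|V|-10|E|$. The replacement changes this quantity by $-51+50=-1$, so the new graph is slightly denser relative to the threshold, and we must study all critical graphs of nonnegative potential rather than just a minimal counterexample. A second reduction, identifying two vertices, provides the additional information.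

\section{Labeled graphs}\label{sec:labeled}

An \emph{interval} of size $s$ is a set of $s$ cyclically consecutive elements of $\mathbb Z_5$; we call it an \emph{$s$-interval}.

\begin{definition}
A \emph{labeled graph} is a finite loopless multigraph (parallel edges allowed) in which every edge $uv$ carries a constraint
\[
f(v)-f(u)\notin D,\qquad D=\{s,s+1\}\text{ a $2$-interval}.
\]
Since this says $f(u)-f(v)\notin -D$, and $-D$ is again a $2$-interval, edges have no preferred direction. A \emph{coloring} is a map $f\colon V\to\mathbb Z_5$ satisfying all constraints.
\end{definition}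

When $v$ is colored, each edge $uv$ \emph{forbids} a $2$-interval of colors at $u$. Degrees count edges with multiplicity. We use two operations freely. Adding a constant to a coloring gives a coloring. Replacing $f(v)$ by $f(v)+\text{const}$ at a single vertex $v$ only shifts the labels at $v$; we call this \emph{changing the frame} of $v$.

A digraph $G$ becomes a labeled graph by giving each arc $(u,v)$ the constraint \eqref{eq:arc}; opposite arcs become parallel edges. The colorings of this labeled graph are exactly the homomorphisms $G\to W$.

\begin{lemma}\label{lem:facts}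
\begin{enumerate}
\item[\textup{(a)}] $\{x,x+1\}\cap\{y,y+1\}=\emptyset$ if and only if $y-x\in\{2,3\}$.
\item[\textup{(b)}] Let $uv$ be an edge and let $A\ne\emptyset$ be a set of colors for $u$. Say that $A$ \emph{rules out} a color of $v$ if that color is incompatible, along $uv$, with every color in $A$. Then $A$ rules out exactly $2$ colors if $|A|=1$, at most $1$ if $|A|=2$, and none if $|A|\ge3$.
\item[\textup{(c)}] Let $uv$ be an edge, and let $A$ and $A'$ be nonempty sets of colors for $u$ and $v$. If no color of $A$ is compatible with a color of $A'$, then $|A|+|A'|\le3$.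
\end{enumerate}
\end{lemma}

\begin{proof}
Part (a) is immediate. For (b), let $D$ be the label read from $u$ to $v$. The colors ruled out form $\bigcap_{\alpha\in A}(\alpha+D)$, an intersection of $|A|$ distinct $2$-intervals. Distinct $2$-intervals share at most one element, and every element of $\mathbb Z_5$ lies in exactly two $2$-intervals. For (c), all of $A'$ is ruled out by $A$, so (b) gives $|A'|\le2$ if $|A|=1$ and $|A'|\le1$ if $|A|=2$, while $|A|\ge3$ is impossible because $A'\neq\emptyset$.
\end{proof}

\begin{definition}
A labeled graph is \emph{critical} if it has no coloring but each of its proper subgraphs has one.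
\end{definition}

Every uncolorable labeled graph contains a critical subgraph, namely a minimal uncolorable one. A critical graph has at least two vertices. It has \emph{minimum degree at least $3$}: if $\deg v\le2$, then a coloring of $G-v$ extends to $v$, where at most four colors are forbidden.

Let $\Theta_3$ be the multigraph with two vertices joined by three edges, and $\Theta_{221}$ the multigraph with three vertices whose pairs are joined by $2$, $2$ and $1$ edges. We write $G=\Theta_3$ or $G=\Theta_{221}$ if $G$ has this underlying multigraph. Both have uncolorable labelings: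
\begin{itemize}
\item $\Theta_3$ with the constraints $f(y)-f(x)\notin\{0,1\},\{2,3\},\{3,4\}$;
\item $\Theta_{221}$ with $f(y)-f(x)\notin\{0,1\},\{2,3\}$, with $f(z)-f(x)\notin\{0,1\},\{2,3\}$, and with $f(z)-f(y)\notin\{0,1\}$. The first four constraints force $f(y)=f(z)=f(x)+4$, which violates the fifth.
\end{itemize}
Neither multigraph has a proper subgraph of minimum degree at least $3$, so these labelings are critical.

\begin{theorem}\label{thm:labeled}
Let $G=(V,E)$ be a critical labeled graph.
\begin{enumerate}
\item[\textup{(i)}] $5|V|\le3|E|$, unless $G=\Theta_3$.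
\item[\textup{(ii)}] $17|V|\le10|E|$, unless $G=\Theta_3$ or $G=\Theta_{221}$.
\end{enumerate}
\end{theorem}

Equality holds in (i) for $\Theta_{221}$, so among labeled graphs the constant in (i) is best possible if $\Theta_3$ is the only exception. For digraphs the exception $\Theta_{221}$ disappears, as we now see.

\begin{proof}[Proof of Theorems~\ref{thm:conj} and~\ref{thm:strong} from Theorem~\ref{thm:labeled}]
Suppose an oriented graph has no homomorphism to $W$. Its labeled graph contains a critical subgraph $C$, and $C$ has no parallel edges, so $C\ne\Theta_3$. By (i), $2|E(C)|/|V(C)|\ge10/3$, which proves Theorem~\ref{thm:conj}.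

For Theorem~\ref{thm:strong}(a), suppose a digraph, possibly with opposite arcs, has no homomorphism to $W$, and let $C$ be a critical subgraph of its labeled graph. Edge multiplicities are at most $2$, so $C\ne\Theta_3$. If $C=\Theta_{221}$, then $C$ consists of pairs of opposite arcs between $x$ and $y$ and between $x$ and $z$, and one arc, say $(y,z)$. Opposite arcs between two vertices require their colors to differ by $2$ or $3$, so $f(x)=0$, $f(y)=3$, $f(z)=2$ satisfies these constraints, and $f(z)-f(y)=4$ is allowed on the arc $(y,z)$. Thus $C$ is colorable, a contradiction. So (ii) applies and $|A(C)|\ge\frac{17}{10}|V(C)|$. For oriented graphs the condition on subdigraphs says exactly that the maximum average degree is less than $17/5$.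

For Theorem~\ref{thm:strong}(b), take the vertices $a,b,c,x,y$ and the nine arcs
\[
a\to b,\quad a\to c,\quad a\to x,\quad a\to y,\quad x\to b,\quad b\to y,\quad x\to c,\quad c\to y,\quad b\to c .
\]
The underlying graph is $K_5$ minus the edge $xy$. It has average degree $18/5$, and a subgraph on at most four vertices has average degree at most $3$, so the maximum average degree is $18/5$. Suppose $f$ is a homomorphism to $W$. Adjacent vertices have different colors.

If $f(x)\ne f(y)$, all five colors occur once, so one of the other four vertices has color $f(a)+1$. All four are out-neighbors of $a$, so this is impossible.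

If $f(x)=f(y)=t$, then the arcs $x\to b\to y$ require $f(b)-t\notin\{0,1\}\cup\{4,0\}$, so $f(b)\in\{t+2,t+3\}$, and likewise $f(c)\in\{t+2,t+3\}$. These two colors differ, and $b\to c$ excludes $f(c)=f(b)+1$, so $f(b)=t+3$ and $f(c)=t+2$. Now $f(a)\in\{t+1,t+4\}$. If $f(a)=t+4$, then $f(x)=f(a)+1$ violates $a\to x$. If $f(a)=t+1$, then $f(c)=f(a)+1$ violates $a\to c$.
\end{proof}

The rest of the paper proves Theorem~\ref{thm:labeled}.

\section{Three tools}\label{sec:tools}

\subsection{Potential and contraction}

For weights $\alpha,\beta>0$ put $\rho(G)=\alpha|V(G)|-\beta|E(G)|$. For a nonempty set $R$ of vertices of $G$ write $\rho(R)=\rho(G[R])$. Large potential means few edges. The next lemma shows that, if small critical graphs have small potential, then every proper vertex subset of a critical graph has rather large potential. The reason is that constraints depend only on color differences: a coloring of $G[R]$ can be rotated as a whole, so $R$ behaves like one vertex.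

\begin{lemma}[Contraction]\label{lem:contract}
Let $G$ be critical and let $R\subsetneq V$ with $|R|\ge2$. There are a critical graph $C$ with $2\le|V(C)|\le|V\setminus R|+1$ and a set $R'$ with $R\subsetneq R'\subseteq V$ and $|R'|=|R|+|V(C)|-1$ such that
\[
\rho(R)\ \ge\ \rho(R')+\alpha-\rho(C).
\]
\end{lemma}

\begin{proof}
Let $\varphi$ be a coloring of the proper subgraph $G[R]$. Form $G/R$ as follows: replace $R$ by one vertex $r$, delete the edges inside $R$, and turn each edge $xy$ with $x\in R$, $y\notin R$ and constraint $f(y)-f(x)\notin D$ into an edge $ry$ with constraint $f(y)-f(r)\notin D+\varphi(x)$. A coloring $f$ of $G/R$ would give a coloring of $G$ by setting $f(x)=\varphi(x)+f(r)$ on $R$. So $G/R$ is uncolorable and contains a critical graph $C$. If $r\notin V(C)$, then $C$ would be a proper uncolorable subgraph of $G$; so $r\in V(C)$. Let $R'=R\cup(V(C)\setminus\{r\})$. The graph $G[R']$ contains all edges of $G[R]$ and the edges corresponding to $E(C)$, so $\rho(R')\le\rho(R)+\rho(C)-\alpha$.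
\end{proof}

\subsection{Cycles of degree-three vertices}

Let $D_3=D_3(G)$ be the set of vertices of degree $3$ in $G$. If a cycle in $G[D_3]$ is induced, then after coloring the rest of $G$ each vertex of the cycle loses only one $2$-interval. Three consecutive colors are left, and this suffices.

\begin{lemma}\label{lem:cycle}
Let $u_1u_2\dots u_m$, $m\ge2$, be a cycle with labeled edges \textup{(}two parallel edges if $m=2$\textup{)}, and let each $u_i$ have a list that is a $3$-interval. Then the cycle has a coloring from the lists.
\end{lemma}

\begin{proof}
By changing frames we may assume that all lists are $\{0,1,2\}$. Let the edge $u_iu_{i+1}$ (indices modulo $m$) forbid $f(u_{i+1})-f(u_i)\in\{s_i,s_i+1\}$. Write $(c,c')$ for $f(u_i)=c$, $f(u_{i+1})=c'$. We call the edge \emph{passive} if $s_i\in\{1,2,3\}$ and \emph{active} if $s_i\in\{0,4\}$.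
\begin{itemize}
\item Along a passive edge $(0,0),(1,1),(2,2)$ are allowed. In addition, $(2,0)$ is allowed if $s_i=1$; $(0,1),(1,0),(1,2),(2,1)$ are allowed if $s_i=2$; and $(0,2)$ is allowed if $s_i=3$.
\item Along an active edge $(0,2)$ and $(2,0)$ are allowed, since their differences are $2$ and $3$. In addition, $(2,1)$ and $(1,0)$, with difference $4$, are allowed if $s_i=0$; and $(0,1)$ and $(1,2)$, with difference $1$, are allowed if $s_i=4$.
\end{itemize}
Let $j$ be the number of active edges. Unless we say otherwise, we keep the color along passive edges.

\emph{$j$ even.} Alternate between $0$ and $2$ along the active edges (a constant coloring if $j=0$).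

\emph{$j\ge3$ odd.} In the cyclic order of the active edges, two consecutive ones have the same $s$, because a cyclic sequence of odd length in two letters cannot alternate. Along these two use $2\to1\to0$ if $s=0$, and $0\to1\to2$ if $s=4$. The remaining $j-2$ active edges are odd in number; alternating between $0$ and $2$ along them returns to the starting color.

\emph{$j=1$.} As $m\ge2$, there is a passive edge; let $s'$ be its value. We use $(c,c')$ on the active edge, $(c',c)$ on this passive edge, and keep the color elsewhere. If $s'=1$, take $(c,c')=(0,2)$, so that the passive edge carries $(2,0)$. If $s'=3$, take $(c,c')=(2,0)$. If $s'=2$, take $(c,c')=(2,1)$ when the active edge has $s=0$, and $(0,1)$ when it has $s=4$.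
\end{proof}

\begin{lemma}\label{lem:forest}
If $G$ is critical and has no parallel edges, then $G[D_3]$ is a forest.
\end{lemma}

\begin{proof}
Otherwise let $Q$ be a shortest cycle in $G[D_3]$. It is induced and has length at least $3$, so each of its vertices has exactly one neighbor outside $Q$. Color $G-V(Q)$. The colors not forbidden at a vertex of $Q$ form a $3$-interval, and Lemma~\ref{lem:cycle} extends the coloring to $G$, a contradiction.
\end{proof}

The hypothesis on parallel edges is needed: $\Theta_3$ has $D_3=V$.

\subsection{Replacing a path of three degree-three vertices}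

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9,every node/.style={circle,draw,inner sep=1.6pt,minimum size=15pt,font=\small}]
\node (a) at (0,0) {$a$}; \node (b) at (1.2,0) {$b$}; \node (c) at (2.4,0) {$c$};
\node (d) at (3.6,0) {$d$}; \node (e) at (4.8,0) {$e$};
\node (u) at (0.6,1.5) {$u$}; \node (v) at (2.4,1.5) {$v$}; \node (w) at (4.2,1.5) {$w$};
\draw (a)--(u)--(b) (u)--(v)--(w) (v)--(c) (d)--(w)--(e);
\begin{scope}[xshift=7cm]
\node (a2) at (0,0) {$a$}; \node (b2) at (1.2,0) {$b$}; \node (c2) at (2.4,0) {$c$};
\node (d2) at (3.6,0) {$d$}; \node (e2) at (4.8,0) {$e$};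
\draw[dashed] (a2) to[bend left=45] (b2);
\draw[dashed] (d2) to[bend left=45] (e2);
\end{scope}
\end{tikzpicture}
\caption{Path replacement. Three vertices of degree three and their seven edges (left) are replaced by two new labeled edges, drawn dashed (right). The vertices $a,b,c,d,e$ need not be distinct, and the rest of the graph is not drawn.}
\label{fig:replace}
\end{figure}

Let $G$ be a labeled graph without parallel edges, and let $u,v,w\in D_3$ with $uv,vw\in E$ and $uw\notin E$. Let
\[
N(u)=\{v,a,b\},\qquad N(v)=\{u,w,c\},\qquad N(w)=\{v,d,e\};
\]
see Figure~\ref{fig:replace}. Here $a\ne b$ and $d\ne e$, but otherwise $a,b,c,d,e$ may coincide; none of them is in $\{u,v,w\}$. By Lemma~\ref{lem:facts}(a), the $2$-intervals forbidden at $u$ by $a$ and $b$ are disjoint if and only if $f(b)-f(a)$ lies in a certain $2$-interval. We use it as the label of a new edge $ab$, and define the label of a new edge $de$ in the same way from $w$. Let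
\[
G'=G-\{u,v,w\}+ab+de .
\]
The new edges may be parallel to old edges or to each other.

\begin{lemma}[Path replacement]\label{lem:replace}
\begin{enumerate}
\item[\textup{(a)}] If $G'$ is colorable, then so is $G$.
\item[\textup{(b)}] Let $G$ be critical, let $C\subseteq G'$ be critical and contain exactly $j$ of the two new edges, and put $R=V(C)$. Then $j\ge1$ and $\rho(R)\le\rho(C)+\beta j$. If $j=2$, then $a,b,d,e\in R$ and
\[
\rho(R\cup\{u,v,w\})=\rho(R)+3\alpha-\begin{cases}6\beta&\text{if }c\notin R,\\ 7\beta&\text{if }c\in R.\end{cases}
\]
\end{enumerate}
\end{lemma}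

\begin{proof}
(a) Color $G'$. At $u$ the two forbidden $2$-intervals meet, so at least two colors are available; the same holds at $w$. At $v$ only $c$ is colored, so three colors are available. By Lemma~\ref{lem:facts}(b), $u$ and $w$ each rule out at most one of them. Choose a remaining color for $v$, then compatible available colors for $u$ and for $w$. The last two choices do not interfere since $uw\notin E$.

(b) If $j=0$, then $C$ is a proper uncolorable subgraph of $G$, which is impossible. The graph $C$ has at most $j$ edges more than $G[R]$, which gives the inequality. If $j=2$, then $G[R\cup\{u,v,w\}]$ has, in addition to the edges of $G[R]$, the edges $ua,ub,uv,vw,wd,we$, and the edge $vc$ if and only if $c\in R$.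
\end{proof}

By (a), if $G$ is critical, then $G'$ is uncolorable, so a graph $C$ as in (b) exists.

\begin{example}
Every labeling of $K_{3,3}$ is colorable. Let the parts be $\{u,w,c\}$ and $\{a,b,v\}$, so that $\{d,e\}=\{a,b\}$. Then $G'$ has the vertices $a,b,c$, the old edges $ca,cb$, and two new edges between $a$ and $b$. The two new edges exclude at most four values of $f(b)-f(a)$, so $a$ and $b$ can be colored, and then $c$ can be colored since it has degree two. By Lemma~\ref{lem:replace}(a), the labeled $K_{3,3}$ is colorable. Six vertices and nine edges became three vertices and four edges, and $5|V|-3|E|=3$ in both cases.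
\end{example}

\section{The threshold $10/3$}\label{sec:first}

In this section $\alpha=5$, $\beta=3$, and we write $p(G)=5|V|-3|E|$ for the potential. Note $p(\Theta_3)=1$.

\begin{proof}[Proof of Theorem~\ref{thm:labeled}\textup{(i)}]
Let $G$ be a counterexample with fewest vertices: it is critical, $p(G)\ge1$ and $G\ne\Theta_3$. Every critical graph $C$ with fewer vertices has $p(C)\le1$, with equality only for $\Theta_3$. If $|V|=2$, then $|E|\ge3$; here $|E|=3$ means $G=\Theta_3$, and $|E|\ge4$ gives $p(G)<0$. So $|V|\ge3$.

\smallskip
\emph{Step 1: $p(R)\ge5$ for every $R\subsetneq V$ with $|R|\ge2$.} We use downward induction on $|R|$. In Lemma~\ref{lem:contract}, $|V(C)|\le|V\setminus R|+1<|V|$, so $p(R)\ge p(R')+5-p(C)\ge p(R')+4$. If $R'=V$, this is $p(G)+4\ge5$. Otherwise $p(R')\ge5$ by induction and $p(R)\ge9$.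

\smallskip
\emph{Step 2: $G$ has no parallel edges.} A pair of vertices joined by parallel edges would be a proper subset with $p\le10-6=4$. Hence $G[D_3]$ is a forest by Lemma~\ref{lem:forest}.

\smallskip
\emph{Step 3: every component of $G[D_3]$ has at most two vertices.} Otherwise, as $G[D_3]$ is a forest, there are $u,v,w$ as in Lemma~\ref{lem:replace}. Let $C\subseteq G'$ be critical, and let $j$ and $R=V(C)$ be as in that lemma. Since $R\subseteq V\setminus\{u,v,w\}$ and $|R|\ge2$, we have $p(C)\le1$, and $p(R)\ge5$ by Step 1. If $j=1$, then $p(C)\ge p(R)-3\ge2$, a contradiction. So $j=2$ and $p(R)\le p(C)+6\le7$. Let $R'=R\cup\{u,v,w\}$.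

If $c\notin R$, then $p(R')=p(R)+15-18\le4$ and $R'\ne V$, which contradicts Step 1.

If $c\in R$, then $p(R')=p(R)+15-21=p(R)-6\le p(C)\le1$. So $R'=V$ by Step 1, and
\[
1\le p(G)=p(R)-6\le p(C)\le1 .
\]
Equality holds throughout. Hence $C=\Theta_3$ and $R=\{a,b\}=\{d,e\}$. Since $p(R)=7$, the graph $G[R]$ is the single edge $ab$. By symmetry let $c=a$. Then $N(b)=\{a,u,w\}$, and $b,u,v,w$ form a $4$-cycle in $G[D_3]$, which is a forest. This is a contradiction.

\smallskip
\emph{Step 4: counting.} Let $B=V\setminus D_3$; its vertices have degree at least $4$. A one-vertex component of $G[D_3]$ sends three edges to $B$ and a two-vertex component sends four. So at least $2|D_3|$ edges join $D_3$ to $B$, and $\sum_{x\in B}d(x)\ge2|D_3|$. Since $d-\frac{10}3\ge\frac d6$ for $d\ge4$,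
\[
\sum_{x\in V}\Bigl(d(x)-\frac{10}3\Bigr)\ \ge\ -\frac{|D_3|}3+\frac16\sum_{x\in B}d(x)\ \ge\ 0 .
\]
So $2|E|\ge\frac{10}3|V|$, that is, $p(G)\le0$. This contradicts $p(G)\ge1$.
\end{proof}

\section{The threshold $17/5$: light graphs}\label{sec:light}

From now on $\alpha=17$, $\beta=10$, and $P(G)=17|V|-10|E|$. We call $\Theta_3$ and $\Theta_{221}$ \emph{exceptional}; $P(\Theta_3)=4$ and $P(\Theta_{221})=1$. Suppose Theorem~\ref{thm:labeled}(ii) is false, and let $N$ be the least number of vertices of a non-exceptional critical graph with $P\ge1$. So every critical graph $C$ with $|V(C)|<N$ satisfies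
\begin{equation}\label{eq:small}
P(C)\le4;\qquad P(C)\le1\ \text{ if }C\ne\Theta_3;\qquad P(C)\le0\ \text{ if }|V(C)|\ge4 .
\end{equation}

Where does the proof for $10/3$ break? In the case $c\in R$ of Step 3, replacing the path lowers $P$ by one. We can only infer that the critical graph $C$ has $P(C)\ge P(G)-1$, and this does not contradict \eqref{eq:small} if $P(G)=1$. We therefore derive structural information not just for a minimal counterexample, but for all critical graphs that a reduction may lead to.

\begin{definition}
A labeled graph $G$ is \emph{light} if it is critical and non-exceptional, $|V(G)|\le N$ and $P(G)\ge0$.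
\end{definition}

\begin{lemma}[Gap]\label{lem:gap}
Let $G$ be critical with $|V|\le N$, and let $R\subsetneq V$ with $|R|\ge2$. Then
\[
P(R)\ge P(G)+\begin{cases}13&\text{always},\\16&\text{if }|V\setminus R|\ge2,\\17&\text{if }|V\setminus R|\ge3.\end{cases}
\]
\end{lemma}

\begin{proof}
We use downward induction on $|R|$. Lemma~\ref{lem:contract} gives $P(R)\ge P(R')+17-P(C)$ with $|V(C)|\le|V\setminus R|+1<N$. If $R'\ne V$, then by induction and \eqref{eq:small} $P(R)\ge(P(G)+13)+13$. If $R'=V$, then $|V(C)|=|V\setminus R|+1$, and by \eqref{eq:small} $P(C)$ is at most $4$, $1$, $0$ when $|V\setminus R|$ is at least $1$, $2$, $3$, respectively.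
\end{proof}

The next lemma includes the value $P(G)=-1$, since the path replacement lowers $P$ by one.

\begin{lemma}\label{lem:simple}
Let $G$ be critical and non-exceptional with $|V|\le N$ and $P(G)\ge-1$. Then $|V|\ge4$ and $G$ has no parallel edges. In particular, $G[D_3]$ is a forest.
\end{lemma}

\begin{proof}
If $P(G)=-1$, then $7|V|\equiv9\pmod{10}$, so $|V|\equiv7\pmod{10}$ and $|V|\ge7$.

Let $P(G)\ge0$. If $|V|=2$, then $|E|\ge3$; $|E|=3$ means $G=\Theta_3$, and $|E|\ge4$ gives $P(G)<0$. If $|V|=3$, minimum degree $3$ gives $|E|\ge5$ and $P(G)\ge0$ gives $|E|\le5$. So $|E|=5$ and the degrees are $4,3,3$. The two vertices of degree $3$ are joined by $5-4=1$ edge, hence each of them is joined to the third vertex by $2$ edges, and $G=\Theta_{221}$. Since $G$ is not exceptional, $|V|\ge4$.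

Two vertices joined by parallel edges form a set $R$ with $P(R)\le34-20=14$. By Lemma~\ref{lem:gap}, $P(R)\ge0+16$ if $P(G)\ge0$, since $|V\setminus R|\ge2$; and $P(R)\ge-1+17$ if $P(G)=-1$, since $|V\setminus R|\ge5$. Both contradict $P(R)\le14$. The last statement is Lemma~\ref{lem:forest}.
\end{proof}

\subsection*{Identification}

The path replacement asks that the pairs forbidden at a vertex overlap. A stronger request is that they coincide. It adds no new edge but merges two vertices.

Let $G$ have no parallel edges, let $T\subseteq V$, and let $\ell\in T$ have exactly two neighbors $a,b$ outside $T$, with $ab\notin E$. There is exactly one value of $f(b)-f(a)$ for which $a$ and $b$ forbid the same $2$-interval at $\ell$. Let $H(T,\ell)$ be obtained from $G-T$ by merging $a$ and $b$ into one vertex $z$ with this difference imposed; the labels of the edges at $b$ are shifted accordingly. There is no loop because $ab\notin E$, but parallel edges may arise. The edges of $H(T,\ell)$ are those of $G-T$, and its colorings correspond to the colorings of $G-T$ in which $a$ and $b$ forbid the same $2$-interval at $\ell$.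

If $T$ consists of two adjacent vertices of degree three, this operation removes three vertices and five edges and again lowers $P$ by one. If $T$ is a path of three vertices of degree three, it removes four vertices and seven edges and raises $P$ by two; by \eqref{eq:small} there is no room for this. The next lemma makes this precise, also when the critical subgraph of $H(T,\ell)$ is not all of $H(T,\ell)$.

\begin{lemma}[Identification]\label{lem:ident}
Let $G$ be light, and let $T\subseteq V$ with $|T|\ge2$ and $\ell\in T$ be such that $\ell$ has exactly two neighbors $a,b$ outside $T$, with $ab\notin E$. Suppose $H=H(T,\ell)$ is uncolorable. Then $|T|=2$. If, moreover, $T$ consists of two adjacent vertices of degree $3$, then $H$ is critical and $P(H)=P(G)-1$.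
\end{lemma}

\begin{proof}
Let $C\subseteq H$ be critical. Then $z\in V(C)$, since otherwise $C$ is a proper uncolorable subgraph of $G$. Also $C\ne\Theta_3$, since otherwise some vertex would be joined to $\{a,b\}$ by three edges of $G$, which has no parallel edges by Lemma~\ref{lem:simple}. As $|V(C)|<N$, \eqref{eq:small} gives $P(C)\le1$.

Put $R=(V(C)\setminus\{z\})\cup\{a,b\}\subseteq V\setminus T$. Then $|R|=|V(C)|+1$ and every edge of $C$ comes from an edge of $G[R]$, so
\begin{equation}\label{eq:identcount}
P(C)\ge P(R)-17 .
\end{equation}
Thus $P(R)\le18$. The vertex $\ell$ has exactly the neighbors $a,b$ in $R$, so $P(R\cup\{\ell\})=P(R)+17-20\le15$. If $V\setminus(R\cup\{\ell\})$ had at least two vertices, Lemma~\ref{lem:gap} would give $P(R\cup\{\ell\})\ge P(G)+16\ge16$. So $V\setminus(R\cup\{\ell\})$ has at most one vertex. It contains $T\setminus\{\ell\}\ne\emptyset$, so $|T|=2$ and $R=V\setminus T$.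

Now let $T$ consist of two adjacent vertices of degree $3$. Five edges meet $T$, so $P(R)=P(G)-34+50=P(G)+16$. Since $R=V\setminus T$, we have $V(C)=V(H)$. If $C$ missed an edge of $H$, then \eqref{eq:identcount} would improve by $10$ to $P(C)\ge P(G)+9>1$. So $C=H$, and $P(H)=P(R)-17=P(G)-1$.
\end{proof}

\begin{lemma}\label{lem:leaf}
Let $G$ be light, let $T\subseteq D_3$ with $G[T]$ connected and $|T|\ge2$, and let $\ell$ be a leaf of the tree $G[T]$, with neighbors $a,b\notin T$. If $ab\notin E$, then $|T|=2$, and $H(T,\ell)$ is critical with $P(H(T,\ell))=P(G)-1$.
\end{lemma}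

\begin{proof}
By Lemma~\ref{lem:ident} it suffices to show that $H(T,\ell)$ is uncolorable. Suppose it has a coloring. It gives a coloring of $G-T$ in which $a$ and $b$ forbid the same $2$-interval at $\ell$. Let $t$ be the neighbor of $\ell$ in $T$. Color $T\setminus\{\ell\}$ in order of non-increasing distance from $t$ in $G[T]$. When a vertex other than $t$ is colored, its neighbor on the path to $t$ is still uncolored; when $t$ is colored, $\ell$ is uncolored. So at most two neighbors are colored each time and a color is available. Finally, at $\ell$ at most two colors are forbidden by $a$ and $b$ together and two by $t$. So $G$ is colorable, a contradiction.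
\end{proof}

\section{Two graphs on six vertices}\label{sec:six}

The analysis of paths in $G[D_3]$ will leave two small graphs, shown in Figure~\ref{fig:six}. Both have six vertices and ten edges, so $P=2$, and counting alone does not exclude them. We show that they are always colorable.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95,every node/.style={circle,draw,inner sep=1.6pt,minimum size=15pt,font=\small}]
\node (u) at (0,1.7) {$u$}; \node (w) at (1.7,1.7) {$w$}; \node (c) at (3.4,1.7) {$c$};
\node (a) at (0,0) {$a$}; \node (v) at (1.7,0) {$v$}; \node (b) at (3.4,0) {$b$};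
\draw (u)--(a) (u)--(b) (u)--(v) (w)--(a) (w)--(b) (w)--(v) (c)--(a) (c)--(b) (c)--(v);
\draw (a) to[bend right=35] (b);
\begin{scope}[xshift=6.5cm]
\node (u2) at (0,1.7) {$u$}; \node (v2) at (1.4,1.7) {$v$}; \node (w2) at (2.8,1.7) {$w$}; \node (z2) at (4.2,1.7) {$z$};
\node (y2) at (1.4,0) {$y$}; \node (x2) at (2.8,0) {$x$};
\draw (u2)--(v2)--(w2)--(z2) (x2)--(y2) (y2)--(u2) (y2)--(v2) (y2)--(z2) (x2)--(u2) (x2)--(w2) (x2)--(z2);
\end{scope}
\end{tikzpicture}
\caption{The graphs of Lemma~\ref{lem:K33} (left: $K_{3,3}$ with parts $\{u,w,c\}$ and $\{a,b,v\}$ plus the edge $ab$) and Lemma~\ref{lem:six} (right). In both, two adjacent vertices, $a,b$ on the left and $x,y$ on the right, are colored first.}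
\label{fig:six}
\end{figure}

In both graphs we color two adjacent vertices first and let the difference $\delta$ of their colors vary. The edge between them leaves a $3$-interval $\Delta$ of values for $\delta$, all of which are possible. For a common neighbor $\ell$ of these two vertices let $\omega_\ell(\delta)$ be the size of the intersection of the two $2$-intervals forbidden at $\ell$. There is $\delta_\ell$ such that
\begin{equation}\label{eq:overlap}
\omega_\ell(\delta_\ell),\ \omega_\ell(\delta_\ell+1),\ \dots,\ \omega_\ell(\delta_\ell+4)\ =\ 2,1,0,0,1 .
\end{equation}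
The number of colors left at $\ell$ is $1+\omega_\ell(\delta)$, so by Lemma~\ref{lem:facts}(b) $\ell$ rules out at most $2-\omega_\ell(\delta)$ colors at a further neighbor.

\begin{lemma}\label{lem:K33}
Every labeling of $K_{3,3}$, with parts $\{u,w,c\}$ and $\{a,b,v\}$, plus the edge $ab$ is colorable.
\end{lemma}

\begin{proof}
Let $\delta=f(b)-f(a)\in\Delta$. The vertices $u,w,c$ are pairwise non-adjacent and all are adjacent to $a$, $b$ and $v$. If the coloring of $a,b$ does not extend, they rule out all five colors at $v$, so $\sum_\ell(2-\omega_\ell(\delta))\ge5$, that is, $\sum_\ell\omega_\ell(\delta)\le1$ (sums over $\ell\in\{u,w,c\}$). Suppose this holds for all $\delta\in\Delta$. Then $\sum_{\delta\in\Delta}\sum_\ell\omega_\ell(\delta)\le3$.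

On the other hand, $\omega_\ell$ vanishes at only two values, so $\sum_{\delta\in\Delta}\omega_\ell(\delta)\ge1$ for each of the three $\ell$. Hence equality holds for each $\ell$, and both zeros of $\omega_\ell$ lie in $\Delta$. The zeros are consecutive, so one of them is the middle element of $\Delta$. Therefore $\sum_\ell\omega_\ell$ is $0$ at the middle element, and at most $1$ at each of the other two, so the total is at most $2$, a contradiction.
\end{proof}

\begin{lemma}\label{lem:six}
Every labeling of the graph with edges $xy,xz,yz,ux,uy,wx,wz,uv,vw,vy$ is colorable.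
\end{lemma}

\begin{proof}
Let $\delta=f(y)-f(x)\in\Delta$. The common neighbors of $x$ and $y$ are $u$ and $z$, and the vertices other than $x,y$ form the path $u,v,w,z$, where $v$ is also adjacent to $y$ and $w$ to $x$. After coloring $x$ and $y$, let $A_u$ and $A_z$ be the sets of colors available at $u$ and $z$. Let $A_v$ be the set of colors at $v$ compatible with $y$ and with some color in $A_u$, and $A_w$ the set of colors at $w$ compatible with $x$ and with some color in $A_z$. Then
\[
|A_v|\ge3-(2-\omega_u)=1+\omega_u,\qquad |A_w|\ge1+\omega_z .
\]
The coloring extends if and only if some color in $A_v$ is compatible with some color in $A_w$. If it does not extend, then $|A_v|+|A_w|\le3$ by Lemma~\ref{lem:facts}(c). So $\omega_u+\omega_z\le1$, and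
\begin{equation}\label{eq:tight}
\text{if }\omega_u+\omega_z=1,\text{ then }|A_v|=1+\omega_u\text{ and }|A_w|=1+\omega_z .
\end{equation}

Suppose no $\delta\in\Delta$ extends. Then $\omega_u,\omega_z\le1$ on $\Delta$. By \eqref{eq:overlap}, each of them, read along $\Delta$ in increasing order, is $(1,0,0)$ or $(0,0,1)$. They are different, since otherwise their sum would be $2$ at an end of $\Delta$. Replacing every color by its negative and every label $D$ by $-D$ turns $\delta$ into $-\delta$ and reverses the order of $\Delta$. So we may assume
\[
\omega_u=(0,0,1),\qquad \omega_z=(1,0,0)\qquad\text{on }\Delta .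
\]

Let $f(x)=0$, so $f(y)=\delta$. By changing the frames of $u$, $y$, $z$, $v$, $w$ in this order, we may assume the following:
\begin{itemize}
\item at $u$, $x$ forbids $\{0,1\}$ and $y$ forbids $\{\delta,\delta+1\}$;
\item at $z$, $x$ forbids $\{0,1\}$ and $y$ forbids $\{\delta-\tau,\delta-\tau+1\}$;
\item at $v$, $u$ forbids $\{f(u),f(u)+1\}$ and $y$ forbids $\{\delta+q,\delta+q+1\}$;
\item at $w$, $z$ forbids $\{f(z),f(z)+1\}$ and $x$ forbids $\{r,r+1\}$;
\item $f(w)-f(v)\notin\{m,m+1\}$.
\end{itemize}
Here $\tau,q,r,m$ are constants. Changing the frame of $y$ translates $\delta$ and $\Delta$, but not the sequences that $\omega_u$ and $\omega_z$ read along $\Delta$. The sets $A_u$ for $\delta=1,2,3,4$ are $\{3,4\},\{4\},\{2\},\{2,3\}$, and $A_z(\delta)=A_u(\delta-\tau)$. In \eqref{eq:overlap} we have $\delta_u=0$ and $\delta_z=\tau$. Since $\omega_u$ reads $(0,0,1)$, $\Delta=\{2,3,4\}$; since $\omega_z$ reads $(1,0,0)$, $\Delta$ starts at $\tau+1$, so $\tau=1$. At $\delta=2$ and at $\delta=4$ we have $\omega_u+\omega_z=1$, so \eqref{eq:tight} applies.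

\emph{$\delta=2$.} Here $|A_v|=1$ and $|A_w|=2$. The set $A_u=\{4\}$ rules out $\{4,0\}$ at $v$. As $|A_v|=1$, this is disjoint from $\{q+2,q+3\}$, so $q\in\{4,0\}$. The set $A_z=A_u(1)=\{3,4\}$ rules out $\{4\}$ at $w$. As $|A_w|=2$, $4\notin\{r,r+1\}$.

\emph{$\delta=4$.} Here $|A_v|=2$ and $|A_w|=1$. The set $A_u=\{2,3\}$ rules out $\{3\}$ at $v$. As $|A_v|=2$, $3\notin\{q+4,q\}$, so $q\notin\{4,3\}$. The set $A_z=A_u(3)=\{2\}$ rules out $\{2,3\}$ at $w$. As $|A_w|=1$, this is disjoint from $\{r,r+1\}$, so $r\in\{4,0\}$.

Together, $q=0$ and $r=0$. For $\delta=2$ we get $A_v=\mathbb Z_5\setminus\{4,0,2,3\}=\{1\}$ and $A_w=\mathbb Z_5\setminus\{4,0,1\}=\{2,3\}$. The coloring does not extend, so $\{m,m+1\}=\{1,2\}$ and $m=1$. For $\delta=4$ we get $A_v=\mathbb Z_5\setminus\{3,4,0\}=\{1,2\}$ and $A_w=\mathbb Z_5\setminus\{2,3,0,1\}=\{4\}$. So $\{m,m+1\}=\{2,3\}$ and $m=2$, a contradiction.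
\end{proof}

\section{Components of degree-three vertices in light graphs}\label{sec:comp}

\begin{lemma}\label{lem:comp}
If $G$ is light, then every component of $G[D_3]$ has at most two vertices.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:simple}, $G$ has no parallel edges and $G[D_3]$ is a forest. Suppose a component has at least three vertices. Then there are $u,v,w\in D_3$ as in Lemma~\ref{lem:replace}; put $T=\{u,v,w\}$. If $ab\notin E$ or $de\notin E$, then Lemma~\ref{lem:leaf} with the leaf $u$ or $w$ would give $|T|=2$. So
\[
ab\in E\quad\text{and}\quad de\in E .
\]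
Let $C\subseteq G'$ be critical, and let $j$ and $R=V(C)$ be as in Lemma~\ref{lem:replace}. Since $|V(C)|<N$, $P(C)\le4$. Since $R\cap T=\emptyset$, Lemma~\ref{lem:gap} gives $P(R)\ge17$. If $j=1$, then $P(C)\ge P(R)-10\ge7$, a contradiction. So $j=2$ and $P(R)\le P(C)+20\le24$. Let $R'=R\cup T$.

\smallskip
\emph{Case $c\notin R$.} Here $P(R')=P(R)+51-60\le15$. As $c\notin R'$, Lemma~\ref{lem:gap} gives $V\setminus R'=\{c\}$ and $P(R')\ge13$. So $P(R)\ge22$ and $P(C)\ge2$, hence $C=\Theta_3$. It follows that $R=\{a,b\}=\{d,e\}$ and $V=\{a,b,c,u,v,w\}$. The vertex $c$ is not adjacent to $u$ or $w$, whose neighborhoods are $\{v,a,b\}$. As $c$ has degree at least $3$, $N(c)=\{v,a,b\}$. So $G$ is the graph of Lemma~\ref{lem:K33} and is colorable, a contradiction.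

\smallskip
\emph{Case $c\in R$.} Here $P(R')=P(R)+51-70\le5$, so $R'=V$ by Lemma~\ref{lem:gap}. Thus $P(R)=P(G)+19$ and $P(C)\ge P(R)-20=P(G)-1$. If $C$ missed an edge of $G[R]$, then $P(C)\ge P(G)+9>4$. So $C$ consists of $G[R]$ and the two new edges, and $P(C)=P(G)-1\ge-1$. Since $ab\in E$, $C$ has parallel edges. By Lemma~\ref{lem:simple}, applied to $C$, the graph $C$ is exceptional.

If $C=\Theta_3$, then $R=\{a,b\}=\{d,e\}$ and $G[R]$ is the edge $ab$. By symmetry let $c=a$. Then $N(b)=\{a,u,w\}$, and $b,u,v,w$ form a $4$-cycle in the forest $G[D_3]$, a contradiction.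

If $C=\Theta_{221}$, then $G[R]$ has three vertices and three edges and is simple, so it is a triangle. The two new edges are parallel to two different edges of it, which share a vertex $x$. Write $R=\{x,y,z\}$ with $\{a,b\}=\{x,y\}$ and $\{d,e\}=\{x,z\}$. If $c=x$, then $N(y)=\{x,z,u\}$ and $N(z)=\{x,y,w\}$, and $y,u,v,w,z$ form a $5$-cycle in $G[D_3]$, a contradiction. Otherwise, by the symmetry exchanging $u,y$ with $w,z$, we may assume $c=y$. Then $G$ has exactly the edges $xy,xz,yz,ux,uy,wx,wz,uv,vw,vy$ and is colorable by Lemma~\ref{lem:six}, a contradiction.
\end{proof}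

\section{Bad vertices in a minimal counterexample}\label{sec:bad}

From now on let $G$ be a counterexample to Theorem~\ref{thm:labeled}(ii) with $N$ vertices; so $G$ is light and $P(G)\ge1$. Let $T$ be a two-vertex component of $G[D_3]$, and let $\ell\in T$ have non-adjacent neighbors outside $T$. By Lemma~\ref{lem:leaf}, the graph $H=H(T,\ell)$ is critical with $P(H)=P(G)-1\ge0$. If $|V(H)|\ge4$, then $H$ is light, and Lemma~\ref{lem:comp} applies to $H$ as well. This is how the lemmas for light graphs are used below, and the only place where $P(G)\ge1$ rather than $P(G)\ge0$ is needed before the final contradiction.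

Let $B=V\setminus D_3$; its vertices have degree at least $4$. By Lemmas~\ref{lem:simple} and~\ref{lem:comp}, $G$ has no parallel edges and the components of $G[D_3]$ are \emph{singles}, with three neighbors in $B$, and \emph{pairs} $\{u,v\}$, where each of $u$ and $v$ has two neighbors in $B$.

\begin{definition}
A vertex $x$ is \emph{bad} if $d(x)=4$, all four neighbors of $x$ are in $D_3$, and at least two of them lie in pairs.
\end{definition}

Here is why these vertices need attention. Relative to average degree $17/5$, in units of $1/60$, a vertex of degree $3$ lacks $24$ and a vertex of degree $4$ has $36$ to spare. A single asks each of its three neighbors for $8$, and a pair asks for $12$ along each of its four edges to $B$. A vertex of degree $4$ can meet these demands unless it is bad. A bad vertex can give $9$ along each edge, and the missing amounts must come from elsewhere. We show that the other end of such a pair has neighbors that can give more.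

\begin{lemma}\label{lem:pairext}
Let $\{u,v\}$ be a pair with $N(u)=\{v,x,b\}$ and $N(v)=\{u,x,d\}$, where $b$ and $d$ are colored \textup{(}possibly $b=d$\textup{)} and $u,v,x$ are not. Then at most two colors of $x$ do not extend to $u$ and $v$.
\end{lemma}

\begin{proof}
Choose the frames of $u$ and $v$ so that, when $f(x)=\xi$, $x$ forbids $\{\xi,\xi+1\}$ at both. Let $\{l,l+1,l+2\}$ and $\{m,m+1,m+2\}$ be the lists left by $b$ at $u$ and by $d$ at $v$, and let the edge $uv$ forbid $f(v)-f(u)\in\{s,s+1\}$. For $\xi=l,l+1,l+2,l+3,l+4$ the available sets at $u$ are
\[
\{l+2\},\quad\{l\},\quad\{l,l+1\},\quad\{l,l+1,l+2\},\quad\{l+1,l+2\},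
\]
with sizes $1,1,2,3,2$. The same holds at $v$ with $m$ in place of $l$. By Lemma~\ref{lem:facts}(c), if $\xi$ does not extend, then the two sizes sum to at most $3$. Let $t=m-l$. Exchanging $u$ and $v$ replaces $t$ by $-t$, so we may assume $t\in\{0,1,2\}$. For $\xi=l,\dots,l+4$ the sizes and their sums are as follows.
\[
\begin{array}{c|ccccc|ccccc}
 & \multicolumn{5}{c|}{\text{size at }v} & \multicolumn{5}{c}{\text{sum}}\\ \hline
t=0 & 1&1&2&3&2 & 2&2&4&6&4\\
t=1 & 2&1&1&2&3 & 3&2&3&5&5\\
t=2 & 3&2&1&1&2 & 4&3&3&4&4
\end{array}
\]
For $t=0$ and $t=2$ at most two sums are at most $3$. For $t=1$ there are three candidates, $l$, $l+1$ and $l+2$, and we show that $l$ and $l+1$ do not both fail. At $\xi=l$ the available sets are $\{l+2\}$ at $u$ and $\{m+1,m+2\}=\{l+2,l+3\}$ at $v$, so failure requires $\{s,s+1\}=\{0,1\}$. At $\xi=l+1=m$ they are $\{l\}$ at $u$ and $\{m+2\}=\{l+3\}$ at $v$, so failure requires $3\in\{s,s+1\}$. These conditions exclude each other.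
\end{proof}

\begin{lemma}\label{lem:m1}
A bad vertex is not adjacent to both vertices of a pair.
\end{lemma}

\begin{proof}
Suppose the bad vertex $x$ is adjacent to both vertices of the pair $\{u_0,v_0\}$, and let $y_1,y_2\in D_3$ be its other neighbors. The further neighbors of $u_0$ and $v_0$ are in $B\setminus\{x\}$, so they are different from $y_1$ and $y_2$.

If $y_1y_2\in E$, then $\{y_1,y_2\}$ is a pair, too, and its further neighbors are also in $B\setminus\{x\}$. Color $G-\{x,u_0,v_0,y_1,y_2\}$. The vertex $x$ has no colored neighbor. By Lemma~\ref{lem:pairext}, at most two of its colors do not extend to $u_0,v_0$ and at most two do not extend to $y_1,y_2$. So $G$ is colorable, a contradiction.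

If $y_1y_2\notin E$, let $T=\{x,u_0,v_0\}$ and $\ell=x$, whose neighbors outside $T$ are $y_1$ and $y_2$. Suppose $H(T,x)$ is colorable. Then $G-T$ has a coloring in which $y_1$ and $y_2$ together forbid only two colors at $x$. At most two further colors of $x$ do not extend to $u_0,v_0$, by Lemma~\ref{lem:pairext}. So $G$ is colorable, a contradiction. Hence $H(T,x)$ is uncolorable, and Lemma~\ref{lem:ident} gives $|T|=2$, a contradiction.
\end{proof}

In the next two lemmas, and in the discharging, we use the following situation:
\begin{equation}\label{eq:situation}
x\text{ is bad},\quad\{u,v\}\text{ is a pair},\quad N(u)=\{v,x,b\},\quad N(v)=\{u,c,d\}.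
\end{equation}
By Lemma~\ref{lem:m1}, $x\notin\{c,d\}$. The vertices $x,c,d\in B$ and the four neighbors of $x$, which are in $D_3$, are distinct, so $|V|\ge7$.

\begin{lemma}\label{lem:m2}
In situation \eqref{eq:situation}, $c$ and $d$ are adjacent. Consequently, neither $c$ nor $d$ is bad.
\end{lemma}

\begin{proof}
Suppose $cd\notin E$. By Lemma~\ref{lem:leaf} with $T=\{u,v\}$ and $\ell=v$, the graph $H=H(T,v)$ is critical and $P(H)=P(G)-1\ge0$. It has $|V|-3\ge4$ vertices, so it is light, and Lemma~\ref{lem:comp} applies. In $H$ the vertex $x$ has lost exactly the neighbor $u$ and has degree $3$. Its three other neighbors are in $D_3(G)$. They do not lie in the component $T$ of $G[D_3]$, hence are not adjacent to $T$, and they are not merged, as $c,d\in B$. So they have degree $3$ in $H$, too, and $x$ lies in a component of $H[D_3(H)]$ with at least four vertices, contrary to Lemma~\ref{lem:comp}.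

So $cd\in E$. Since $c$ and $d$ each have a neighbor in $B$, they are not bad.
\end{proof}

It follows that at most one of the two vertices of a pair has bad neighbors, and that in situation \eqref{eq:situation} the vertex $b$ is not bad if $b\in\{c,d\}$.

\begin{lemma}\label{lem:m3}
In situation \eqref{eq:situation}, if $c\ne b$ and $d(c)=4$, then $c$ has at most two neighbors in $D_3$. The same holds with $d$ in place of $c$.
\end{lemma}

\begin{proof}
All neighbors of $x$ are in $D_3$ and $b\in B$, so $x$ and $b$ are not adjacent. By Lemma~\ref{lem:leaf} with $T=\{u,v\}$ and $\ell=u$, the graph $H=H(T,u)$, in which $x$ and $b$ are merged, is critical with $P(H)=P(G)-1\ge0$ and has $|V|-3\ge4$ vertices. So it is light, and Lemma~\ref{lem:comp} applies. The vertex $c\notin\{x,b\}$ is not adjacent to $u$, so in $H$ it has lost exactly the neighbor $v$ and has degree $3$. Every neighbor of $c$ in $D_3(G)\setminus\{v\}$ is not in $T$, not adjacent to $T$ and not merged, so it has degree $3$ in $H$. By Lemma~\ref{lem:comp} there is at most one such neighbor. Together with $v$, $c$ has at most two neighbors in $D_3(G)$. The roles of $c$ and $d$ are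 interchangeable.
\end{proof}

\section{Discharging}\label{sec:discharge}

\begin{proof}[Proof of Theorem~\ref{thm:labeled}\textup{(ii)}]
We continue with the counterexample $G$ of Section~\ref{sec:bad}. Give each vertex $y$ the charge $60d(y)-204$. Each vertex $y\in B$ sends charge to each of its neighbors in $D_3$, as follows.
\begin{itemize}
\item If the neighbor is a single, $y$ sends $8$.
\item If the neighbor lies in a pair, $y$ sends
 \begin{itemize}
 \item[--] $9$ if $y$ is bad;
 \item[--] $15$ if the pair can be written $\{u,v\}$ such that the neighbor is $v$, $y$ is not adjacent to $u$, and $u$ has a bad neighbor;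
 \item[--] $12$ otherwise.
 \end{itemize}
\end{itemize}
The first two alternatives for pairs exclude each other: in the second one $y$ is one of $c,d$ in situation \eqref{eq:situation}, so it is not bad by Lemma~\ref{lem:m2}.

\smallskip
\emph{Vertices of $D_3$.} Each has charge $-24$. A single receives $3\cdot8=24$. A pair needs $48$ in total. If it has no bad neighbor, it receives $4\cdot12=48$. Otherwise we are in situation \eqref{eq:situation}.
\begin{itemize}
\item If $b\notin\{c,d\}$, then $c$ and $d$ are not adjacent to $u$ and send $15$ each to $v$, while $x$ sends $9$ and $b$ sends at least $9$ to $u$. The total is at least $15+15+9+9=48$.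
\item If $b\in\{c,d\}$, say $b=c$, then $b$ is not bad and sends at least $12$ to each of $u$ and $v$. The vertex $d\notin\{x,b\}$ is not adjacent to $u$ and sends $15$, and $x$ sends $9$. The total is at least $12+12+15+9=48$.
\end{itemize}
So after the discharging each single and each pair has nonnegative total charge.

\smallskip
\emph{Vertices of $B$.} A vertex of degree $d\ge5$ sends at most $15d$, and $15d\le60d-204$ since $45d\ge225>204$. Let $d(y)=4$, so $y$ has charge $36$, and let $y$ have $s$ neighbors that are singles and $t$ neighbors in pairs.
\begin{itemize}
\item If $y$ is bad, it sends $8s+9t\le36$.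
\item If $y$ sends $15$ to some neighbor $v$, then in the notation of \eqref{eq:situation} $y\in\{c,d\}$ and $y\ne b$. By Lemma~\ref{lem:m3}, $y$ has at most two neighbors in $D_3$, so it sends at most $30$.
\item Otherwise it sends $8s+12t$. If $s+t\le3$, this is at most $36$. If $s+t=4$, then $t\le1$ because $y$ is not bad, and $8s+12t\le24+12=36$.
\end{itemize}
So after the discharging each vertex of $B$ has nonnegative charge.

The discharging preserves the total charge, so $\sum_y(60d(y)-204)\ge0$. This says $120|E|\ge204|V|$, that is, $10|E|\ge17|V|$ and $P(G)\le0$, which contradicts $P(G)\ge1$.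
\end{proof}

\begin{thebibliography}{1}
\bibitem{HB}
\emph{Homomorphism Bounds for Oriented Planar Graphs of Given Minimum Girth},
\url{https://kam.mff.cuni.cz/kamserie/clanky/2011/s1007.pdf}.
\end{thebibliography}

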